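# Division algebras with cyclic Brauer class: a noncyclic example of degree 4 over $\mathbb Q((t))$

## 1. Cyclic algebras, cyclic classes, and the guess "yes"

Let $F$ be a field. A central simple $F$-algebra is a matrix algebra $M_r(D)$ over a central division algebra $D$, and passing to the Brauer group $\operatorname{Br}(F)$ forgets the number $r$. Suppose that some $M_r(D)$ has the simplest possible structure, that of a cyclic algebra. Must $D$ itself have this structure? The first guess is yes: $D$ is the smallest algebra in its class, and one expects the small algebra to be at least as simple as the large one. We make this precise and test it.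

**Definition (cyclic algebra, cyclic class).** A central simple $F$-algebra $A$ of degree $n$ is a *cyclic algebra* if it contains a maximal commutative subfield $L$ with $[L:F]=n$, $L/F$ Galois and $\operatorname{Gal}(L/F)$ cyclic. An element of $\operatorname{Br}(F)$ is *cyclic* if it is represented by some cyclic algebra over $F$, of arbitrary degree and not necessarily a division algebra.

Throughout, $D$ is a finite-dimensional central division algebra over $F$, and $\operatorname{char}F\nmid\operatorname{ind}D$. The question, posed in "Central simple algebras of prime exponent and divided power operations" (http://www.mathematik.uni-bielefeld.de/lag/man/472.pdf), is: *if the class $[D]$ is cyclic, is $D$ a cyclic algebra?* One partial result is quoted with it: if $\operatorname{char}F\ne2$ and all $2$-primary roots of unity lie in $F$, the answer is positive for biquaternion algebras, i.e. for $D$ of degree 4 and exponent 2.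

If $A=M_r(D)$ contains a cyclic maximal subfield $L$, then $[L:F]=r\deg D$. A subfield of $L$ of degree $\deg D$ over $F$ need not embed in $D$, so there is something to prove or refute.

**Characters.** Cyclic algebras are best handled through characters. A character of $F$ is an element $\chi\in\operatorname{Hom}_{cont}(G_F,\mathbb Q/\mathbb Z)$; the fixed field of its kernel is a cyclic extension $F(\chi)/F$ of degree $\operatorname{ord}\chi=n$. For $b\in F^*$, let $(\chi,b)\in\operatorname{Br}(F)$ be the class of
$$(F(\chi)/F,\sigma,b)=\bigoplus_{i=0}^{n-1}F(\chi)z^i,\qquad z\ell=\sigma(\ell)z,\quad z^n=b,$$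
where $\chi(\sigma)=1/n$. For instance, if $\operatorname{char} F\neq 2$ and $\chi$ is the character of $F(\sqrt a)/F$, then $(\chi,b)$ is the class of the quaternion algebra $(a,b)$.

We use the following textbook facts.

**(F0)** $\exp\alpha\mid\operatorname{ind}\alpha$. If a finite extension $E/F$ splits $\alpha$, then $\operatorname{ind}\alpha\mid[E:F]$; in general $\operatorname{ind}\alpha\mid[E:F]\operatorname{ind}\alpha_E$. A tensor product of central division algebras of coprime degrees is a division algebra, and every $D$ is the tensor product of its primary components, of prime-power degrees.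

**(F1)** $(\chi,b)$ is bilinear and compatible with restriction to extension fields; $(\chi,b)=0$ iff $b$ is a norm from $F(\chi)$; and the classes split by $F(\chi)$ are exactly the $(\chi,b)$, $b\in F^*$. A central simple algebra of degree $n$ is cyclic iff its class is $(\chi,b)$ with $\operatorname{ord}\chi=n$. (Algebras of the same degree and class are isomorphic.)

So the question becomes arithmetic: if $[D]=(\chi,b)$ with $\chi$ of some large order, can one rewrite it as $(\chi_1,b_1)$ with $\operatorname{ord}\chi_1=\deg D$?

**Small degrees.** In degree 1 there is nothing to do. In degree 2, $D$ has a separable maximal subfield; it is quadratic, hence Galois and cyclic. In degree 3, every central division algebra is cyclic by Wedderburn's theorem (1921). In these degrees the guess is right, and cyclicity of the class was not even needed.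

**Coprime pieces.** The next lemma separates the primes.

**Lemma 1.** Let $D=D'\otimes D''$ with coprime degrees $n',n''$.
(i) If $D$ is cyclic, so is $D'$. If $[D]$ is a cyclic class, so is $[D']$.
(ii) If $[D']=(\chi',b')$ and $[D'']=(\chi'',b'')$ with coprime orders $N',N''$ of $\chi',\chi''$, then $[D]=(\chi'+\chi'',c)$ for some $c\in F^*$, with $\operatorname{ord}(\chi'+\chi'')=N'N''$. So $[D]$ is a cyclic class; and $D$ is cyclic if $D'$ and $D''$ are.

*Proof.* (i) Choose $e\equiv1\pmod{n'}$, $e\equiv0\pmod{n''}$. Exponents divide degrees, so $e[D]=e[D']+e[D'']=[D']$. If $[D]=(\psi,h)$, then $[D']=(e\psi,h)$, a cyclic class. If moreover $\operatorname{ord}\psi=n'n''$, then $\gcd(e,n'n'')=n''$, so $\operatorname{ord}(e\psi)=n'$ and $D'$ is cyclic by (F1).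

(ii) Choose $x\equiv1\ (N')$, $x\equiv0\ (N'')$ and $y\equiv0\ (N')$, $y\equiv1\ (N'')$. Expanding,
$$(\chi'+\chi'',\,b'^xb''^y)=(x\chi',b')+(y\chi',b'')+(x\chi'',b')+(y\chi'',b'')=(\chi',b')+0+0+(\chi'',b'')=[D].$$
Since $N',N''$ are coprime, $\operatorname{ord}(\chi'+\chi'')=N'N''$. If $D',D''$ are cyclic, take $N'=n'$, $N''=n''$; then $N'N''=\deg D$. $\square$

In degree 6 we have $D=D_2\otimes D_3$, and the cyclic maximal subfields $L_2,L_3$ give the cyclic maximal subfield $L_2\otimes L_3$. So every $D$ of degree dividing 6 is cyclic. The first degree where the guess can fail without involving a prime degree $\ge5$ is therefore $4$.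

## 2. A degree 8 algebra over $\mathbb Q$ that shrinks to degree 4, and its twist by $t$

Over number fields, Brauer classes can be read off locally.

**(F6)** Let $k$ be a number field. For a finite place $x$, view the local component $\chi_x$ of a character as a character of $k_x^*$ by local class field theory. Then $\operatorname{inv}_x(\chi,b)=\pm\chi_x(b)$ with a fixed sign convention. The image of $O_x^*$ in the abelianized local Galois group is the inertia group, so $\chi_x$ is unramified iff it is trivial on $O_x^*$; in that case $\chi_x(b)$ is $x(b)$ times the value at Frobenius, up to a fixed sign. At a real place, characters are killed by $2$, and $\operatorname{inv}(\chi,b)\neq 0$ iff $\chi$ is nontrivial there and $b<0$. Classes in $\operatorname{Br}(k)$ are determined by their local invariants. These are subject only to finiteness, the conditions at archimedean places, and the condition that their sum is $0$. Invariants get multiplied by local degrees under extension. The index equals the exponent, and an extension splits a class iff it does so locally (Albert–Brauer–Hasse–Noether).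

It is also part of the classical theory that every central division algebra over a number field is cyclic, so the guess holds over number fields. Let us watch it hold in one case.

Let $L=\mathbb Q(\zeta_{17}+\zeta_{17}^{-1})$, cyclic of degree $8$ over $\mathbb Q$, let $\psi_0$ be a character of order $8$ with field $L$, and let
$$\alpha_0=(\psi_0,-441),\qquad -441=-3^2\cdot 7^2 .$$

*Invariants of $\alpha_0$.* The powers $3,3^2,\dots,3^8$ modulo 17 are $3,9,10,13,5,15,11,-1$. So $3$ is a primitive root mod 17, and $3^{11}=3^8\cdot3^3\equiv-10\equiv7$. Since $\operatorname{Gal}(L/\mathbb Q)=(\mathbb Z/17)^*/\{\pm1\}$, the primes $3$ and $7$ are unramified in $L$ with Frobenius elements $\tau$ and $\tau^{11}$, where $\tau$ is a generator. Write $\psi_0(\tau)=c/8$ with $c$ odd. As $-441$ has valuation 2 at both primes,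
$$\operatorname{inv}_3\alpha_0=\pm\tfrac{2c}{8},\qquad \operatorname{inv}_7\alpha_0=\pm\tfrac{22c}{8}\qquad\text{(same sign)},$$
and both have order $4$. At $\infty$ the invariant is $0$ because $L$ is real. At every other place except $17$, $L$ is unramified and $-441$ is a unit, so the invariant is $0$. Since $\frac{2c}8+\frac{22c}8=3c\in\mathbb Z$, the sum rule gives $\operatorname{inv}_{17}\alpha_0=0$.

So $\alpha_0$ has exponent and index $4$, although it is presented by an algebra of degree $8$. *To shrink it, move a square across the symbol.* The class $(\psi_0,-1)$ has invariant $0$ at all places outside $17$ ($-1$ is a unit, and $L$ is real and unramified there), hence at $17$ too. So $(\psi_0,-1)=0$ and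
$$\alpha_0=(\psi_0,21^2)+(\psi_0,-1)=(2\psi_0,21),\qquad \operatorname{ord}(2\psi_0)=4 .$$
The division algebra is cyclic of degree $4$.

**The twist.** The trick needed the sign $-1$ to be harmless. Over $F=\mathbb Q((t))$ it need not be. Replace $\psi_0$ by $\psi=\psi_0+\chi_{t,2}$, where $\chi_{t,2}$ is the character of $F(\sqrt t)$; it still has order $8$. Then
$$\alpha:=(\psi,-441)=(2\psi,21)+(\psi,-1)=(2\psi_0,21)+[(-1,t)]. \tag{1}$$
The square moved across, but the quaternion algebra $(-1,t)$ is left over. The class is visibly cyclic: if $L_4\subset L$ is the quartic subfield and $L=L_4(\sqrt d)$, the field of $\psi$ is $L_4((t))(\sqrt{dt})$. (The kernel of $\psi$ in $\operatorname{Gal}(L((t))(\sqrt t)/F)\cong\mathbb Z/8\times\mathbb Z/2$ has order 2. Its nontrivial element fixes $L_4$ and negates both $\sqrt d$ and $\sqrt t$.) We shall see that its index is $4$, and that no rewriting makes it cyclic of degree $4$.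

## 3. Statements: counterexamples in all non-squarefree degrees

The answer to the question is no.

**Theorem A.** Let $p$ be a prime, $s\ge2$, $1\le m\le s-1$, $k=\mathbb Q(\zeta_{p^m})$, $F=k((t))$. There is a central division $F$-algebra $D$ with $\deg D=\exp D=p^s$ whose class is represented by a cyclic algebra of degree $p^{s+1}$, but which is not a cyclic algebra. (With $m=s-1$, $F$ contains $\mu_{p^{s-1}}$. With $p=2$, $s=2$, $m=1$: $F=\mathbb Q((t))$, $\deg D=4$.)

**Explicit example.** Let $L=\mathbb Q(\zeta_{17}+\zeta_{17}^{-1})$, $\langle\sigma\rangle=\operatorname{Gal}(L/\mathbb Q)$, $F=\mathbb Q((t))$. The division algebra $D$ with class $[(L/\mathbb Q,\sigma,-441)]_F+[(-1,t)_F]$ has degree and exponent $4$, its class is cyclic, and $D$ is not a cyclic algebra.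

**Theorem B.**
1. If $n$ is not squarefree, there are a field $F$ of characteristic $0$ and a noncyclic central division $F$-algebra of degree $n$ with cyclic Brauer class.
2. If $n\mid6$, every central division algebra of degree $n$ is cyclic. So $4$ is the least degree of a counterexample.
3. If $n$ is squarefree and $D$ is a counterexample of degree $n$, then for some prime $p\ge5$ dividing $n$, the $p$-primary component of $D$ is a noncyclic division algebra of prime degree $p$ with cyclic class. (Whether noncyclic division algebras of prime degree exist is a well-known open problem.)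

**Theorem C.** If $k$ is a number field with $\mu_n\subset k$, every central division algebra of degree $n$ over $k((t))$ is cyclic.

Theorem C shows that $\mu_{p^{s-1}}$ in Theorem A is sharp for fields of this type. The talk does not treat fields containing all $p$-primary roots of unity in general, nor algebras of degree 4 and exponent 2 over fields lacking roots of unity; neither is needed.

## 4. Brauer classes and characters of $k((t))$

From here on $k$ has characteristic $0$ and $F=k((t))$. We identify characters of $k$ with their inflations to $F$.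

**(F2) Kummer characters.** Let $\mu_n\subset k$ and fix a primitive $\zeta\in\mu_n$. For $a\in k^*$ let $\chi_{a,n}$ be the character with $\chi_{a,n}(g)=i/n$ when $g(a^{1/n})=\zeta^ia^{1/n}$. For a divisor $d$ of $n$ use $\zeta^d$ as the chosen generator of $\mu_{n/d}$. Then
$$d\,\chi_{a,n}=\chi_{a,n/d},\qquad \chi_{ab,n}=\chi_{a,n}+\chi_{b,n},$$
$$(\chi_{a,n},-a)=0,\qquad(\chi_{a,n},b)=-(\chi_{b,n},a),\qquad(\chi_{a,n},a)=(\chi_{a,n},-1).$$
The first two follow from the definition. For the third, the algebra $k[X]/(X^n-a)$ is a product of copies of $k(\chi_{a,n})$, and the norm of $-X$ is $(-1)^n(-1)^{n+1}a=-a$; so $-a$ is a product of norms from $k(\chi_{a,n})$, hence a norm. For the fourth, expand $0=(\chi_{ab,n},-ab)=(\chi_{a,n},-a)+(\chi_{a,n},b)+(\chi_{b,n},a)+(\chi_{b,n},-b)$. For the last, write $a=(-a)(-1)$. The same rules hold over $F$.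

**(F3) (Witt)** Every element of $\operatorname{Br}(F)$ is uniquely $\alpha_0+(\chi,t)$ with $\alpha_0\in\operatorname{Br}(k)$ and $\chi$ a character of $k$. In particular $\operatorname{Br}(k)\to\operatorname{Br}(F)$ is injective.

*Example.* $\operatorname{Br}(\mathbb R((t)))$ has four elements: $0$, $(-1,-1)$, $(-1,t)$, and their sum $(-1,-t)$. All are represented by quaternion algebras.

**(F4)** The group $1+tk[[t]]$ is divisible (binomial series). So for each $N$, every $h\in F^*$ has the form $h=ut^jz^N$ with $u\in k^*$, $j\in\mathbb Z$, $z\in F^*$.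

**(F5)** There is a split exact sequence $1\to I\to G_F\to G_k\to1$, and $I\cong\hat{\mathbb Z}(1)=\varprojlim\mu_n$ as a $G_k$-module. In particular, inflation of characters from $k$ to $F$ is injective.

The next lemma lists the characters of $F$ that could occur in a cyclic presentation. With few roots of unity in $k$, a character of $F$ can be only slightly ramified in $t$.

**Lemma 2.** Let $k=\mathbb Q(\zeta_{p^m})$, $m\ge1$. Every character $\psi$ of $F=k((t))$ of $p$-power order has the form $\psi=\psi'+\varepsilon\chi_{t,p^m}$ with $\psi'$ a character of $k$ and $\varepsilon\in\mathbb Z$. If $p^s\psi=0$ with $s\ge m$, then $p^s\psi'=0$.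

*Proof.* Let $f=\psi|_I$. It factors through $\mathbb Z_p(1)$. Since $\psi$ is invariant under conjugation and $g\in G_k$ acts on $\mathbb Z_p(1)$ through the $p$-adic cyclotomic character $\kappa_{cyc}$, we get $(\kappa_{cyc}(g)-1)f=0$ for all $g\in G_k$. For $k=\mathbb Q(\zeta_{p^m})$ the image of $\kappa_{cyc}$ is $1+p^m\mathbb Z_p$, so some $g$ has $\kappa_{cyc}(g)=1+p^m$, and $p^mf=0$. The homomorphisms $\mathbb Z_p(1)\to\mathbb Q_p/\mathbb Z_p$ killed by $p^m$ form a cyclic group of order $p^m$. It is generated by $\chi_{t,p^m}|_I$, which has order $p^m$ because $F(t^{1/p^m})/F$ is totally ramified of degree $p^m$. So $f=\varepsilon\chi_{t,p^m}|_I$ for some $\varepsilon$, and $\psi':=\psi-\varepsilon\chi_{t,p^m}$ is trivial on $I$, i.e. inflated from $k$. If $p^s\psi=0$ and $s\ge m$, then $p^s\psi'=0$ over $F$, hence over $k$ by (F5). $\square$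

*Example.* For $k=\mathbb Q$, $p=2$, $m=1$: every character of $2$-power order of $\mathbb Q((t))$ is $\psi'$ or $\psi'+\chi_{t,2}$ with $\psi'$ a character of $\mathbb Q$.

## 5. Extracting roots of characters: the proof of Theorem C, and the place where it breaks

A sensible attempt to prove "yes" over $F=k((t))$ is this. Let $[D]=\alpha_0+(\chi,t)$ and $\deg D=p^s$. Look for a presentation $(\chi',ut^j)$ whose character $\chi'$ is *constant*, i.e. comes from $k$, and has order $p^s$. Since $(\chi',ut^j)=(\chi',u)+(j\chi',t)$, by (F3) this means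
$$\alpha_0=(\chi',u),\qquad \chi=j\chi' .$$
So one must divide the character $\chi$ by an integer $j$, and at the same time make $k(\chi')$ large enough locally to split $\alpha_0$. If $k$ has enough roots of unity, both can be done.

*Proof of Theorem C.*

**Step 1: reductions.** By primary decomposition and Lemma 1(ii) we may assume $n=p^s$. If $n\le2$ the claim was shown in Section 1. If $n>2$, then $k$ is totally complex since $\mu_n\subset k$, so archimedean places play no role. Write $[D]=\alpha=\alpha_0+(\chi,t)$. From $p^s\alpha=0$ and (F3) we get $\operatorname{ord}\chi=p^h$ with $h\le s$. Put $K=k(\chi)$.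

**Step 2: the degree of $D$ bounds the index of $\alpha_0$ over $K$.** We claim
$$\operatorname{ind}(\alpha_0)_K\mid p^{s-h}. \tag{2}$$
Let $M$ be a maximal subfield of $D$, so $[M:F]=p^s$. It is complete and discretely valued; let $M_0$ be its residue field, finite over $k$. As $M_0/k$ is separable, Hensel's lemma lifts it to a subfield of $M$ containing $k$, and $M=M_0((\pi))$ for a uniformizer $\pi$. Put $f=[M_0:k]$ and let $e$ be the ramification index, so $ef=p^s$. Write $t=v\pi^e\cdot(\text{1-unit})$ with $v\in M_0^*$. By (F4) for $M$, the 1-unit is infinitely divisible, so it pairs to $0$ with every character. Since $M$ splits $\alpha$,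
$$0=\alpha_M=(\alpha_0)_{M_0}+(\chi_{M_0},v)+(e\chi_{M_0},\pi).$$
By (F3) for $M$, $d:=\operatorname{ord}(\chi_{M_0})$ divides $e$, and $(\alpha_0)_{M_0}=-(\chi_{M_0},v)$. This class is split by $M_0(\chi_{M_0})=KM_0$, and $[KM_0:M_0]=d$. So $\operatorname{ind}(\alpha_0)_K$ divides $[KM_0:K]=df/p^h$, which divides $ef/p^h=p^{s-h}$.

**Step 3: a root of $\chi$ with a free parameter.** Fix a primitive root in $\mu_{p^s}$. By Kummer theory $\chi=\chi_{a,p^h}$ for some $a\in k^*$. For $y\in k^*$ put $\chi'=\chi_{ay^{p^h},\,p^s}$. By (F2), $p^{s-h}\chi'=\chi_{ay^{p^h},\,p^h}=\chi_{a,p^h}=\chi$.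

**Step 4: choosing $y$ so that $k(\chi')$ splits $\alpha_0$.** Let $S$ be a nonempty finite set of finite places containing all places with $\operatorname{inv}_x\alpha_0\ne0$. For $x\in S$ let $\operatorname{ord}\chi_x=p^g$, the local degree of $K$ at $x$. By (2), $p^g\operatorname{inv}_x\alpha_0$ has order dividing $p^{s-h}$, so $\operatorname{inv}_x\alpha_0$ has order dividing $p^{s-h+g}$. We arrange $\operatorname{ord}\chi'_x=p^{s-h+g}$ for all $x\in S$.

If $g\ge1$ this is automatic, because $p^{s-h}\chi'_x=\chi_x$ has order $p^g>1$. If $g=0$, then $a=d^{p^h}$ with $d\in k_x^*$, and $\chi'_x=\chi_{(dy)^{p^h},p^s}=p^h\chi_{dy,p^s}=\chi_{dy,p^{s-h}}$. This has order $p^{s-h}$ if $x(dy)=1$, since $X^{p^{s-h}}-dy$ is then an Eisenstein polynomial. This is an open condition on $y\in k_x^*$. By weak approximation some $y\in k^*$ satisfies it at all $x\in S$ with $g=0$.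

**Step 5: conclusion.** We have $\operatorname{ord}\chi'=p^s$. If $h\ge1$, this is because $p^{s-h}\chi'=\chi$ has order $p^h>1$; if $h=0$, because $\operatorname{ord}\chi'_x=p^s$ for $x\in S\neq\emptyset$. By Step 4, $k(\chi')$ splits $\alpha_0$ locally everywhere, hence globally, and $\alpha_0=(\chi',u)$ for some $u\in k^*$. Therefore
$$\alpha=(\chi',u)+(p^{s-h}\chi',t)=(\chi',\,ut^{p^{s-h}}),$$
and $\chi'$ has order $p^s=\deg D$. By (F1), $D$ is cyclic. $\square$

**Where this breaks without the roots of unity.** Step 3 divides $\chi$ by $p^{s-h}$, and this may be impossible. For the class (1) we have $\alpha_0=(2\psi_0,21)$, $\chi=\chi_{-1,2}$, and want order $4$. If $j\chi'=\chi_{-1,2}$ with $\operatorname{ord}\chi'=4$, then $j\equiv2\pmod4$, so $2\chi'=\chi_{-1,2}$. But at the real place $\chi'$ is killed by $2$, while $\chi_{-1,2}$ is nontrivial. In other words, $\mathbb Q(i)$ does not lie in a cyclic quartic extension of $\mathbb Q$.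

A finite place can obstruct in the same way. Let $k=\mathbb Q(\zeta_{p^m})$ and let $x\nmid p$ be a finite place. Then $\mu_{p^m}$ injects into the residue field, so $p^m\mid Nx-1$. Suppose $v_p(Nx-1)=m$ exactly. The map from $O_x^*$ to the multiplicative group of the residue field, cyclic of order $Nx-1$, is onto with pro-$\ell$ kernel, $\ell\ne p$. Hence
$$\operatorname{Hom}_{cont}(O_x^*,\mathbb Q_p/\mathbb Z_p)\ \text{is cyclic of order }p^m. \tag{3}$$
So if $p^m\mid j$, then $j\chi'$ is unramified at $x$ for every $\chi'$ of $p$-power order. A character ramified at $x$ cannot be divided by such a $j$. (For $k=\mathbb Q$, $p=2$, the primes $3$ and $7$ satisfy $v_2(x-1)=1$; a $2$-power order character of $\mathbb Z_3^*$ takes only the values $0,\frac12$.)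

This excludes only presentations with *constant* characters. By Lemma 2 there are others, $\psi'+\varepsilon\chi_{t,p^m}$, and they have to be dealt with.

## 6. A noncyclicity criterion: removing the ramification in $t$

Fix $p$, $s\ge2$, $1\le m\le s-1$, $k=\mathbb Q(\zeta_{p^m})$, $F=k((t))$, and a primitive $\zeta\in\mu_{p^m}$ for all Kummer characters. Write $\chi_a:=\chi_{a,p^m}$. So $\chi_{b,p}=p^{m-1}\chi_b$.

Suppose $\alpha=(\psi,h)$ with $\psi=\psi'+\varepsilon\chi_t$ and $h=ut^j$. There is a change of presentation that almost preserves the class: replace $\psi$ by $\psi-\kappa\chi_h$ with $\kappa\in\mathbb Z$. The class changes by $-\kappa(\chi_h,h)=-\kappa(\chi_h,-1)$, which is killed by $2$. Since $\chi_h=\chi_u+j\chi_t$,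
$$\psi-\kappa\chi_h=(\psi'-\kappa\chi_u)+(\varepsilon-\kappa j)\chi_t .$$
So if some $\kappa$ satisfies $\varepsilon\equiv\kappa j\pmod{p^m}$, we are back to a constant character, and the obstruction of Section 5 applies. The point is that one well-chosen place $v$ forces such a $\kappa$ to exist. A class with invariant of full order $p^s$ at $v$ forces $v(u)$ to be prime to $p$, so $\chi_u$ is as ramified at $v$ as (3) allows, and ramification at $v$ lets us compare $\varepsilon$ with $j$.

**Proposition 3.** Let $\alpha_0\in\operatorname{Br}(k)$, $b\in k^*$, and let $v\nmid p$ be a finite place with $v_p(Nv-1)=m$, such that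

(a) $\operatorname{inv}_v\alpha_0$ has order $p^s$, and $\chi_{b,p}$ is unramified at $v$;

(b) *either* there is a finite place $w\nmid p$ with $v_p(Nw-1)=m$ and $\chi_{b,p}$ ramified at $w$, *or* $p=2$, $m=1$ (so $k=\mathbb Q$) and $b<0$.

Then $\alpha=\alpha_0-(\chi_{b,p},t)\in\operatorname{Br}(F)$ is not the class of a cyclic algebra of degree $p^s$.

*Proof.* Suppose it is. By (F1), $\alpha=(\psi,h)$ with $\operatorname{ord}\psi=p^s$.

**Step 1: turn the presentation into two equations over $k$.** By Lemma 2, $\psi=\psi'+\varepsilon\chi_t$ with $p^s\psi'=0$. By (F4) with $N=p^s$, $h=ut^jz^{p^s}$, and $(\psi,z^{p^s})=(p^s\psi,z)=0$; so we may take $h=ut^j$ with $u\in k^*$. By (F2), $(\chi_t,u)=-(\chi_u,t)$ and $(\chi_t,t)=(\chi_t,-1)=-(\chi_{-1},t)$. Hence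
$$\alpha=(\psi'+\varepsilon\chi_t,\,ut^j)=(\psi',u)+(j\psi'-\varepsilon\chi_u-\varepsilon j\chi_{-1},\,t).$$
Comparing with $\alpha=\alpha_0-(\chi_{b,p},t)$ by the uniqueness in (F3),
$$\alpha_0=(\psi',u), \tag{4}$$
$$-\chi_{b,p}=j\psi'-\varepsilon\chi_u-\varepsilon j\chi_{-1}. \tag{5}$$

**Step 2: at $v$, show that $p\nmid v(u)$, $\operatorname{ord}\psi'=p^s$ and $p\mid j$.** By (4) and (a), $\psi'_v(u)$ has order $p^s$. Write $u=\pi^l\cdot(\text{unit})$ with $\pi$ a uniformizer at $v$, $l=v(u)$. By (3), $\psi'_v(\text{unit})$ has order at most $p^m<p^s$. So $l\,\psi'_v(\pi)$ has order $p^s$. As $p^s\psi'=0$, this forces $p\nmid l$ and $\operatorname{ord}\psi'=p^s$. Multiply (5) by $p^m$: all terms except $j\psi'$ are killed by $p^m$, so $p^mj\psi'=0$, hence $p^{s-m}\mid j$. Since $s>m$, we get $p\mid j$.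

**Step 3: drop the term with $\chi_{-1}$.** We have $2\chi_{-1}=\chi_{1}=0$, and $\chi_{-1}=0$ if $p$ is odd, because then $-1=(-1)^{p^m}$. If $p=2$, then $j$ is even. In both cases $j\chi_{-1}=0$, and (5) becomes
$$j\psi'=\varepsilon\chi_u-\chi_{b,p}. \tag{6}$$

**Step 4: use ramification at $v$ to find $\kappa$ with $\varepsilon\equiv j\kappa$.** Restrict (6) to $O_v^*$, where $\chi_{b,p}$ vanishes by (a). Since $p\nmid v(u)$, the element $u^{1/p^m}$ has valuation $l/p^m$ with $p\nmid l$, so $k_v(u^{1/p^m})/k_v$ is totally ramified of degree $p^m$. Its Galois group is its inertia group, so $\chi_u|_{O_v^*}$ has order $p^m$. By (3) this restriction generates all continuous homomorphisms $O_v^*\to\mathbb Q_p/\mathbb Z_p$, so $\psi'|_{O_v^*}=\kappa\,\chi_u|_{O_v^*}$ for some $\kappa\in\mathbb Z$. Then (6) gives $(j\kappa-\varepsilon)\chi_u|_{O_v^*}=0$, i.e. $\varepsilon\equiv j\kappa\pmod{p^m}$. Since $p^m\chi_u=0$, it follows that $\varepsilon\chi_u=j\kappa\chi_u$ *globally*.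

**Step 5: pass to the constant character $\varphi$.** Put $\varphi=\psi'-\kappa\chi_u$. Then $j\varphi=j\psi'-\varepsilon\chi_u$, so by (6)
$$-\chi_{b,p}=j\varphi,\qquad p^s\varphi=0. \tag{7}$$

**Step 6: show that $\operatorname{ord}\varphi=p^s$, hence $v_p(j)=s-1$.** By (F2), $(\varphi,u)=(\psi',u)-\kappa(\chi_u,u)=(\psi',u)-\kappa(\chi_u,-1)$. The class $(\chi_u,-1)$ is killed by $2$; if $p$ is odd it is $0$, since $-1=(-1)^{p^m}$ and $p^m\chi_u=0$. Now $\operatorname{inv}_v(\psi',u)$ has order $p^s$, which is at least $4$ if $p=2$. Adding an element killed by $2$ does not change such an order. So $\operatorname{inv}_v(\varphi,u)$ has order $p^s$, and with $p^s\varphi=0$ this gives $\operatorname{ord}\varphi=p^s$. By (b), $\chi_{b,p}\ne0$, so it has order $p$. By (7), $j\varphi$ has order $p$, so $v_p(j)=s-1\ge m$.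

**Step 7: the contradiction.** In the first alternative of (b), (3) at $w$ says that $p^m\varphi_w$ is trivial on $O_w^*$. Since $p^m\mid j$, so is $j\varphi_w$. By (7), $\chi_{b,p}$ is unramified at $w$, contrary to (b). In the second alternative, $j$ is even and characters of $G_{\mathbb R}$ are killed by $2$, so $j\varphi$ is trivial at $\infty$. But $\chi_{b,2}$ is nontrivial at $\infty$ since $b<0$. $\square$

Both $s\ge2$ and $m\le s-1$ were used. Step 2 needs $p^m<p^s$, Step 6 needs $p^s\ge4$ when $p=2$, and Step 7 needs $s-1\ge m$.

## 7. One second slot for two symbols: cyclic class of index $p^s$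

Proposition 3 gives noncyclicity in degree $p^s$. We still need the class to be cyclic, and its index to be $p^s$. For the first, we let the same $b$ serve in both summands, as in (1). For the second, we let $b^{1/p}$ do double duty: adjoining it kills $\chi_{b,p}$ and lowers the index of $\alpha_0$.

**Proposition 4.** In the situation of Proposition 3, suppose in addition that $\alpha_0=(\psi_0,b)$ with $\operatorname{ord}\psi_0=p^{s+1}$, that $p^s\alpha_0=0$, and that $\operatorname{ind}(\alpha_0)_K\mid p^{s-1}$, where $K=k(b^{1/p})$. Then $\alpha=\alpha_0-(\chi_{b,p},t)$ is the class of a cyclic algebra of degree $p^{s+1}$, the division algebra $D$ in this class has degree and exponent $p^s$, and $D$ is not cyclic.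

*Proof.*

**Step 1: the class is cyclic.** By (F2), $-(\chi_{b,p},t)=(\chi_{t,p},b)$, so
$$\alpha=(\psi_0,b)+(\chi_{t,p},b)=(\psi_0+\chi_{t,p},\,b).$$
The character $\psi_0+\chi_{t,p}$ is killed by $p^{s+1}$, and $p^s(\psi_0+\chi_{t,p})=p^s\psi_0\ne0$ over $F$ by (F5). So it has order $p^{s+1}$.

**Step 2: the index divides $p^s$.** Since $\chi_{b,p}\neq0$, $K((t))=F(b^{1/p})$ has degree $p$ over $F$. Over it $\chi_{b,p}$ dies and $\alpha$ becomes $(\alpha_0)_{K((t))}$, of index dividing $\operatorname{ind}(\alpha_0)_K\mid p^{s-1}$. By (F0), $\operatorname{ind}\alpha\mid p\cdot p^{s-1}=p^s$.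

**Step 3: the exponent is $p^s$.** Since $s\ge2$, both $p^{s-1}$ and $p^s$ kill $\chi_{b,p}$. So $p^{s-1}\alpha=p^{s-1}\alpha_0\ne0$ by (a) and the injectivity in (F3), while $p^s\alpha=p^s\alpha_0=0$. Thus $\exp\alpha=p^s$. As the exponent divides the index, $\operatorname{ind}\alpha=p^s=\deg D$.

**Step 4: $D$ is not cyclic.** Otherwise $\alpha$ would be the class of a cyclic algebra of degree $p^s$, contrary to Proposition 3. $\square$

## 8. The division algebra of degree 4 over $\mathbb Q((t))$

Take $p=2$, $s=2$, $m=1$, $k=\mathbb Q$, $b=-441$. Let $\psi_0$ be the character of order $8$ with field $L=\mathbb Q(\zeta_{17}+\zeta_{17}^{-1})$ and $\psi_0(\sigma)=1/8$, and put $\alpha_0=(\psi_0,b)=[(L/\mathbb Q,\sigma,-441)]$. Since $441$ is a square, $\chi_{b,2}=\chi_{-1,2}$, and since $2\chi_{-1,2}=0$,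
$$\alpha_0-(\chi_{b,2},t)=[(L/\mathbb Q,\sigma,-441)]_F+[(-1,t)_F]$$
is the class in the Explicit example. We check the hypotheses.

*(a), with $v=3$.* $v_2(3-1)=1=m$. By Section 2, $\operatorname{inv}_3\alpha_0=\pm c/4$ has order $4=p^s$. The extension $\mathbb Q(i)/\mathbb Q$ is unramified at $3$.

*(b).* $p=2$, $m=1$ and $b=-441<0$.

*Proposition 4.* $\operatorname{ord}\psi_0=8=p^{s+1}$. By Section 2, $\alpha_0$ has invariants of order $4$ at $3$ and $7$ and $0$ elsewhere, so $4\alpha_0=0$. Here $K=\mathbb Q(\sqrt{-441})=\mathbb Q(i)$, and $3,7\equiv3\pmod4$ are inert in $K$. So $(\alpha_0)_K$ has invariants $2\cdot(\text{odd}/4)=\frac12$ at the places above $3$ and $7$, and $0$ elsewhere. Its index is $2=p^{s-1}$.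

By Proposition 4, $D$ has degree and exponent $4$, its class is represented by a cyclic algebra of degree $8$, and $D$ is not cyclic. This proves the Explicit example and answers the question: no. $\square$

## 9. Theorem A: placing the valuations of $b$

For general $p,s,m$ we have to produce $\psi_0$, $\alpha_0$, $b$ and places $v,w$ satisfying Propositions 3 and 4.

*Proof of Theorem A.*

**Step 1: a cyclic extension $L/k$ of degree $p^{s+1}$ and three places.** Choose a prime $q\equiv1\pmod{p^{s+1}}$ and let $L_0\subset\mathbb Q(\zeta_q)$ have degree $p^{s+1}$ over $\mathbb Q$. Put $L=L_0k$ and $k'=k(\zeta_{p^{m+1}})=\mathbb Q(\zeta_{p^{m+1}})$, which has degree $p$ over $k$. As $L_0$ is totally ramified at $q$ and $k'$ is unramified there, $L_0\cap k'=\mathbb Q$. So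
$$\operatorname{Gal}(Lk'/k)=\operatorname{Gal}(L/k)\times\operatorname{Gal}(k'/k)\cong\mathbb Z/p^{s+1}\times\mathbb Z/p .$$
By Chebotarev there are distinct finite places $v_1,v_2,w\nmid pq$ of $k$ whose Frobenius elements are nontrivial on $k'$, and on $L$ are generators for $v_1,v_2$ and trivial for $w$. The Frobenius of $x$ raises $\zeta_{p^{m+1}}$ to the power $Nx$, so nontriviality on $k'$ means $Nx\not\equiv1\pmod{p^{m+1}}$. Together with $p^m\mid Nx-1$ this gives $v_p(Nx-1)=m$ for $x=v_1,v_2,w$. Let $\psi_0$ be a character of $k$ of order $p^{s+1}$ with field $L$.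

**Step 2: the class $\alpha_0$.** Let $\alpha_0\in\operatorname{Br}(k)$ have invariants $1/p^s$ at $v_1$, $-1/p^s$ at $v_2$, and $0$ elsewhere. Since $L$ has local degree $p^{s+1}$ at $v_1$ and $v_2$, it splits $\alpha_0$, and so $\alpha_0=(\psi_0,b_0)$ for some $b_0\in k^*$. At $v_i$ the character $\psi_0$ is unramified with value of order $p^{s+1}$ at Frobenius. So $\operatorname{inv}_{v_i}\alpha_0$ is $v_i(b_0)$ times an element of order $p^{s+1}$. As it has order $p^s$, we get $p\mid v_i(b_0)$.

**Step 3: correct $b_0$ by a norm.** We want $b$ with $(\psi_0,b)=\alpha_0$ and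
$$b\notin k_{v_i}^{*p},\quad p\mid v_i(b)\quad(i=1,2),\qquad w(b)=1. \tag{8}$$
Since $p\mid Nv_i-1$, not every unit at $v_i$ is a $p$-th power. Hence there is $u_i\in O_{v_i}^*$ with $b_0u_i\notin k_{v_i}^{*p}$: take $u_i=1$ if $b_0\notin k_{v_i}^{*p}$, and otherwise a unit that is not a $p$-th power. The unit $u_i$ is a norm from the completion of $L$ at $v_i$, because $L$ is unramified there. At $w$ every element of $k_w^*$ is a norm from $L\otimes_kk_w$, because $L$ splits completely. The norm maps $L\otimes_kk_x\to k_x$ are continuous, so by weak approximation in $L$ there is $y\in L^*$ with $N_{L/k}(y)$ arbitrarily close to $u_1,u_2$ at $v_1,v_2$, and to an element of valuation $1-w(b_0)$ at $w$. Put $b:=b_0N_{L/k}(y)$. The subgroup $k_{v_i}^{*p}$ is open, so its complement is open and $b\notin k_{v_i}^{*p}$ if the approximation is close enough. Also $v_i(b)=v_i(b_0)$ is divisible by $p$, and $w(b)=1$. So (8) holds. Norms from $L$ pair to $0$ with $\psi_0$, so $\alpha_0=(\psi_0,b)$.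

**Step 4: check the hypotheses.** As $v_i\nmid p$ and $p\mid v_i(b)$, the extension $k_{v_i}(b^{1/p})$ is obtained by adjoining the $p$-th root of a unit, so it is unramified. It is nontrivial since $b\notin k_{v_i}^{*p}$. As $w(b)=1$, $\chi_{b,p}$ is ramified at $w$. So (a) and (b) of Proposition 3 hold with $v=v_1$ and $w$. Clearly $p^s\alpha_0=0$. The field $K=k(b^{1/p})$ has local degree $p$ at $v_1$ and $v_2$, with a unique place above each; so $(\alpha_0)_K$ has invariants $\pm1/p^{s-1}$ at these places and $0$ elsewhere, and its index is $p^{s-1}$. Proposition 4 now gives Theorem A. $\square$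

## 10. Which degrees occur: the proof of Theorem B

*Proof.*

**(1): attach a cyclic algebra of coprime degree.** Let $n=p^sn'$ with $s\ge2$, $p\nmid n'$. Take $F=k((t))$ and $D_1$ of degree $p^s$ from Theorem A (say with $m=1$, $k=\mathbb Q(\zeta_p)$). We need a cyclic division algebra of degree $n'$ over $F$. If $n'=1$, take $F$ itself. Otherwise choose a prime $\ell\equiv1\pmod{n'}$, $\ell\ne p$, and let $N_0\subset\mathbb Q(\zeta_\ell)$ have degree $n'$ over $\mathbb Q$. It is totally ramified at $\ell$ while $k$ is unramified there, so $N_0\cap k=\mathbb Q$ and $N=N_0k$ is cyclic of degree $n'$ over $k$. By Chebotarev two finite places of $k$ are inert in $N$. Let $E$ be the central division algebra over $k$ with invariants $1/n'$ and $-1/n'$ at these places and $0$ elsewhere. Its exponent is $n'$, so its degree is $n'$. The field $N$ has local degree $n'$ at both places, so it splits $E$, and $[E]=(\chi_E,c)$ with $\operatorname{ord}\chi_E=n'$. By (F3), $E_F$ has exponent $n'$, which equals its degree; hence it is a division algebra. By (F5), $\chi_E$ still has order $n'$ over $F$, so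 $E_F$ is cyclic.

Now $D=D_1\otimes_FE_F$ is a division algebra of degree $n$ by (F0). Its class is cyclic by Lemma 1(ii), applied to characters of the coprime orders $p^{s+1}$ and $n'$. It is not cyclic, because by Lemma 1(i) that would make $D_1$ cyclic.

**(2): degrees dividing 6.** Degrees $1,2,3,6$ were treated in Section 1. So no counterexample has degree $1$, $2$ or $3$, and Section 8 gives one of degree $4$.

**(3): squarefree degrees.** Decompose $D=\bigotimes_{p\mid n}D_p$ with $\deg D_p=p$. By Lemma 1(i) each $D_p$ has cyclic class. If all $D_p$ were cyclic, then so would be $D$, by repeated use of Lemma 1(ii). So some $D_p$ is noncyclic, of prime degree $p$ and with cyclic class, and $p\ge5$ by (2). $\square$
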